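# Almost multiplicative functionals on $R(K)$: nearness to point evaluations, with the sharp order $\sqrt\delta$

## 1. The center and radius of a function as seen by a functional

Let $K\subset\mathbb C$ be a nonempty compact set (for $K=\emptyset$ everything below is trivial). Write $\|\cdot\|_K$ for the supremum norm on $K$, and $\|\cdot\|$, for functions on $\mathbb C$, for the supremum norm on $\mathbb C$. Let $R(K)$ be the uniform closure on $K$ of the rational functions with poles off $K$, and $A(K)$ the algebra of continuous functions on $K$ that are holomorphic in $\operatorname{int}K$. Throughout, $\mathcal A$ is one of these two algebras. We also write $\Delta(a,r)$ and $B(a,r)$ for the open and closed discs, $dA$ for area, and $z$ for the coordinate function.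

**Definition 1.** $\mathcal H$ is the algebra of bounded continuous functions $u:\mathbb C\to\mathbb C$ that are holomorphic on a neighborhood of $K$ depending on $u$ (if $\mathcal A=R(K)$), or on $\operatorname{int}K$ (if $\mathcal A=A(K)$).

If $u\in\mathcal H$ then $u|_K\in\mathcal A$. For $A(K)$ this is the definition, and for $R(K)$ it is Runge's theorem. So a linear functional $F$ on $\mathcal A$ acts on $\mathcal H$ by $F(u)=F(u|_K)$.

**Definition 2.** Let $F$ be a linear functional on $\mathcal A$ and $c>0$. Put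
$$X=\{x\in\mathcal H:\ \|x\|\le 1,\ zx\text{ bounded},\ |F(x)|\ge c\},$$
and for $x\in X$ define the *center* and the *radius* of $x$ by
$$\lambda_x=\frac{F(zx)}{F(x)},\qquad R(x)=\|(z-\lambda_x)x\|.$$

This makes sense because $zx\in\mathcal H$. The radius is positive: if $(z-\lambda_x)x\equiv0$, then $x=0$ off $\lambda_x$, so $x\equiv0$ by continuity, against $F(x)\ne0$. The functional $F$ sees the mean position of $x$ at $\lambda_x$. Since
$$|x(z)|\le\min\Big(1,\frac{R(x)}{|z-\lambda_x|}\Big),$$
the function $x$ is concentrated around its center at scale $R(x)$.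

**Example 1 (unit disc).** Let $K=B(0,1)$, $\mathcal A=R(K)$, $F(f)=f(0)$, $0<c\le1$. Every $x\in X$ has $\lambda_x=0$ and, by the maximum principle on the unit disc, $R(x)=\|zx\|\ge\sup_{|z|=1}|x|\ge|x(0)|\ge c$. Conversely, take $x=c\chi$ with $0\le\chi\le1$ smooth, $\chi=1$ near $K$, and $\operatorname{supp}\chi\subset B(0,1+\eta)$. Then $R(x)\le c(1+\eta)$. So the infimum of the radii is exactly $c$.

**Example 2 (interval).** Let $K=[0,1]$, $\mathcal A=R(K)$, $F(f)=f(p)$ with $p\in K$, and $c\le1/e$. For $s>0$ let $x=e^{-1}\chi\exp(-(z-p)^2/s^2)$, where $0\le\chi\le1$ is smooth with compact support in $\{|\operatorname{Im}z|\le s\}$ and $\chi=1$ near $K$. With $z-p=u+iv$ we get $|x|\le e^{-1}e^{(v^2-u^2)/s^2}\le e^{-u^2/s^2}$ on the support. So $\|x\|\le1$, $F(x)=1/e$, $\lambda_x=p$, and $R(x)\le\sup(|u|+s)e^{-u^2/s^2}\le2s$. The infimum of the radii is $0$.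

What is this for? We will be given a functional $F$ that is only approximately multiplicative, and we must find a point $p\in K$ such that $F$ is close to evaluation at $p$. Centers of functions of nearly minimal radius tell us where to look. Two mechanisms are at work, and it helps to have them in mind from the start.

* The identity $zu\cdot x=u\cdot zx$ lets us compare $F(zu)F(x)$ with $F(u)F(zx)$. If $x$ has center $0$, then $F(zx)=0$, so $F(zu)$ is small. The cost is a factor $1/|F(x)|\le1/c$.
* If $x$ has radius $1$ and no member of $X$ has radius $\le\frac12$, then a function living at scale $\frac14$ around the center cannot be in $X$. So $|F|<c$ on it.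

The first mechanism will produce errors of size $\delta/c$ and the second errors of size $c$. They balance when $c$ is of order $\sqrt\delta$.

## 2. Functional stability and the two theorems

**Definition 3.** Let $A$ be a complex Banach algebra and $\delta>0$. A linear functional $F$ on $A$ is *$\delta$-multiplicative* if
$$|F(ab)-F(a)F(b)|\le\delta\|a\|\|b\|\qquad(a,b\in A).$$
$A$ is *functionally stable*, or *$f$-stable*, if for every $\varepsilon>0$ there is $\delta>0$ such that for every $\delta$-multiplicative linear functional $F$ on $A$ there is a multiplicative linear functional $G$ on $A$ (the zero functional allowed) with $\|F-G\|\le\varepsilon$.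

**Example 3.** Let $p,q\in K$ and $0\le t\le1$, and put $F(f)=(1-t)f(p)+tf(q)$. Expanding gives
$$F(fg)-F(f)F(g)=t(1-t)\,(f(p)-f(q))(g(p)-g(q)).\tag{1}$$
So $F$ is almost multiplicative if $t$ is close to $0$ or $1$, and also if $p$ and $q$ are hard to separate by functions in the unit ball.

The question is whether $R(K)$ is $f$-stable for *every* compact $K$. The sentence in which the problem is posed is "We do not know if all $R(K)$ algebras are $f$-stable". The reference given for the problem is S. Reisner, *On two theorems of Lozanovskii concerning intermediate Banach lattices*, in: Geometric Aspects of Functional Analysis (Israel GAFA Seminar), http://matwbn.icm.edu.pl/ksiazki/sm/sm124/sm12413.pdf. The class is natural. It contains $P(K)$, the closure of the polynomials, when $K$ is simply connected, and any uniform algebra generated by rational functions of a single element is isomorphic to some $R(K)$. A known result says that $R(K)$ is $f$-stable if $\mathbb C\setminus K$ has finitely many components whose closures are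 pairwise disjoint; we will not need it. The answer is yes, with a bound that does not depend on $K$.

**Theorem 1.** *There is an absolute constant $C$ such that for every compact $K\subset\mathbb C$, for $\mathcal A=R(K)$ and also for $\mathcal A=A(K)$, every $0<\delta\le1$ and every $\delta$-multiplicative linear functional $F$ on $\mathcal A$, either $\|F\|\le2\delta$ or there is $p\in K$ with $|F(f)-f(p)|\le C\sqrt\delta\,\|f\|_K$ for all $f\in\mathcal A$. In particular $\mathcal A$ is $f$-stable, with $\varepsilon=C'\sqrt\delta$ independent of $K$.*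

The last sentence follows from the first. The functional $G=0$ or $G=$ evaluation at $p$ is multiplicative, and $\|F-G\|\le\max(2\delta,C\sqrt\delta)\le C'\sqrt\delta$ with $C'=\max(2,C)$. Given $\varepsilon$, take $\delta\le1$ with $C'\sqrt\delta\le\varepsilon$.

**Theorem 2.** *There are an absolute constant $c_0>0$ and a single compact $K$ such that for all small $\delta>0$ there is a $\delta$-multiplicative $F$ on $R(K)$ with $\|F-G\|\ge c_0\sqrt\delta$ for every multiplicative functional $G$ on $R(K)$.*

Letters $C$ denote absolute constants that may change from line to line; $C_1,C_2,C_3$ are fixed once introduced.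

## 3. The norm of $F$ and the value $F(1)$

**Step 1: $\|F\|\le1+\delta$.** Continuity of $F$ was not assumed, so we derive it. Suppose $\|a\|_K=1$ and $s_0=|F(a)|>1+\delta$. Put $a_n=a^{2^n}$ and $s_n=|F(a_n)|$. Since $a_{n+1}=a_n^2$ and $\|a_n\|_K\le1$, we have $s_{n+1}\ge s_n^2-\delta$. If $s_n\ge s_0$, then
$$s_{n+1}-s_n\ge s_n(s_n-1)-\delta\ge(1+\delta)\delta-\delta=\delta^2 ,$$
so by induction $s_n\ge s_0$ for all $n$, and $s_n\to\infty$. For $b,d\in\mathcal A$ write
$$F(a_n)[F(bd)-F(b)F(d)]=[F(a_n)F(bd)-F(a_nbd)]+[F(a_nbd)-F(a_nb)F(d)]+[F(a_nb)-F(a_n)F(b)]F(d).$$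
The right side is at most $2\delta\|b\|_K\|d\|_K+\delta\|b\|_K|F(d)|$ for every $n$, while $|F(a_n)|\to\infty$. Hence $F(bd)=F(b)F(d)$, so $F$ is multiplicative. A multiplicative functional on a Banach algebra has norm at most $1$, which contradicts $|F(a)|>1$.

**Step 2: the value at $1$.** Multiplicativity up to $\delta$ for the pairs $(1,1)$ and $(f,1)$ gives
$$|F(1)||1-F(1)|\le\delta,\qquad|F(f)||1-F(1)|\le\delta\|f\|_K .$$
If $|F(1)|\le\frac12$, then $|1-F(1)|\ge\frac12$ and $\|F\|\le2\delta$, which is the first alternative of Theorem 1. Otherwise $|1-F(1)|\le2\delta$.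

**Step 3: standing assumptions.** From now on, in the proof of Theorem 1, $|1-F(1)|\le2\delta$ and $\delta\le\delta_0$, where $\delta_0\le\frac1{64}$ is an absolute constant, fixed in Section 9. Then
$$\|F\|\le2,\qquad|F(1)|\ge\tfrac12 .$$
For $\delta_0<\delta\le1$ Theorem 1 is trivial: $|F(f)-f(p)|\le3\|f\|_K\le(3/\sqrt{\delta_0})\sqrt\delta\,\|f\|_K$ for any $p\in K$. For $u,v\in\mathcal H$ we have
$$|F(u)|\le2\|u\|,\qquad|F(uv)-F(u)F(v)|\le\delta\|u\|\|v\| .\tag{2}$$

## 4. Two points, the disc, and division by $z-F(z)$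

**Two points.** Let $K=\{p,q\}$, so $\mathcal A=\mathbb C^2$ and $F(f)=sf(p)+tf(q)$. Testing on the two idempotents gives $|s||1-s|\le\delta$, $|t||1-t|\le\delta$ and $|st|\le\delta$. One of $|s|,|1-s|$ is $\ge\frac12$, so the other is $\le2\delta$; the same holds for $t$. If $\delta<\frac14$, both cannot be near $1$, since then $|st|\ge(1-2\delta)^2>\frac14>\delta$. So $F$ is within $4\delta$ of evaluation at $p$, evaluation at $q$, or $0$.

**The disc, center well inside.** Let $K=B(0,1)$. The sensible first attempt is to guess $p=\lambda:=F(z)$ and divide: $f-f(\lambda)=(z-\lambda)h$. Suppose $|\lambda|\le\frac12$ and $\|f\|_K\le1$. On the unit circle $|z-\lambda|\ge\frac12$, so $\|h\|_K\le4$. Moreover $|F(z-\lambda)|=|\lambda||1-F(1)|\le\delta$, so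
$$|F(f)-f(\lambda)F(1)|=|F((z-\lambda)h)|\le|F(z-\lambda)||F(h)|+\delta\|z-\lambda\|_K\|h\|_K\le8\delta+6\delta .$$
With $|F(1)-1|\le2\delta$ we get $|F(f)-f(\lambda)|\le16\delta$.

**Where division stops working.** The method uses a bound for $h=(f-f(\lambda))/(z-\lambda)$, and this is lost when $\lambda$ approaches $\partial K$. For the disc, $0<\lambda<1$ and $f=z^n$, we have $h(1)=(1-\lambda^n)/(1-\lambda)$, so the best constant in $\|h\|_K\le M\|f\|_K$ is at least $1/(1-\lambda)$. If $K$ has empty interior there is no safe place at all. Also $\lambda$ need not belong to $K$. On $K=\{0,1\}$ the functional $F(f)=(1-t)f(0)+tf(1)$ with $0<t<1$ is $4t(1-t)$-multiplicative by (1), and $F(z)=t\notin K$. Finally, the bound involves $\|z-\lambda\|_K\|h\|_K$, that is, the diameter of $K$ against the distance to $\partial K$, two unrelated scales.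

The centers of Section 1 repair the last defect. They replace the functional $u\mapsto F(u)$ by $u\mapsto F(ux)$, which only sees scale $R(x)$. The first defect is repaired by splitting $f$ into a piece that is holomorphic near the center, where division is safe, and a piece with singularities near the center, where minimality of the radius shows that $F$ is small. What is left is to prove that the second piece is also small at some point of $K$. This requires capacity.

## 5. Extensions, and localization of singularities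

**Step 1: extensions.** We want to work in $\mathcal H$ instead of $\mathcal A$. There is a dense set of $f$ in the unit ball of $\mathcal A$ such that some $\tilde f\in\mathcal H$ has $\tilde f|_K=f$ and $\|\tilde f\|\le2$. For $R(K)$, take $f$ rational with poles off $K$ and $\|f\|_K\le1$. The set where $f$ is finite and $|f|<2$ is a neighborhood of $K$. Multiply $f$ by a smooth cutoff with values in $[0,1]$ that is $1$ near $K$ and compactly supported in that set. For $A(K)$, extend any $f$ by Tietze's theorem.

**Step 2: division.** If $u\in\mathcal H$ is holomorphic in a neighborhood of $a$, then $(u-u(a))/(z-a)$, with value $u'(a)$ at $a$, is in $\mathcal H$. It is continuous, bounded, and holomorphic wherever $u$ is.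

**Step 3: Vitushkin localization.** We want to extract from $f$ the part whose singularities lie in a given region. Recall the Cauchy transform
$$\mathcal Ck(z)=\frac1\pi\int\frac{k(\zeta)}{z-\zeta}\,dA(\zeta)$$
of a continuous compactly supported $k$. It is continuous, vanishes at $\infty$, is holomorphic off $\operatorname{supp}k$, and $\bar\partial\mathcal Ck=k$ as distributions. Weyl's lemma says that a continuous $u$ with $\bar\partial u=0$ in the sense of distributions on an open set is holomorphic there. For $\varphi\in C_c^\infty(\mathbb C)$ and $f\in\mathcal H$ put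
$$T_\varphi f=\varphi f-\mathcal C(f\,\bar\partial\varphi).$$
By the product rule, $\bar\partial(T_\varphi f)=\varphi\,\bar\partial f$. This gives the following facts.

1. $T_\varphi f$ is holomorphic wherever $f$ is, so $T_\varphi f\in\mathcal H$. It is holomorphic off $\operatorname{supp}\varphi$ and vanishes at $\infty$.
2. On $\operatorname{int}\{\varphi=1\}$ we have $f-T_\varphi f=\mathcal C(f\bar\partial\varphi)$, which is holomorphic there, since $\bar\partial\varphi=0$ on that open set.
3. $T_\varphi f$ is linear in $\varphi$ and in $f$.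
4. $T_\varphi1=\varphi-\mathcal C(\bar\partial\varphi)=0$, by the Cauchy–Pompeiu formula.

**Example 4.** If $f$ is holomorphic on a neighborhood of $\operatorname{supp}\varphi$, then $\varphi\bar\partial f=0$, so $T_\varphi f$ is entire and vanishes at $\infty$; thus $T_\varphi f=0$. If $f(\infty)=0$ and $f$ is holomorphic off a compact set $L\subset\operatorname{int}\{\varphi=1\}$, then $\bar\partial(f-T_\varphi f)=(1-\varphi)\bar\partial f=0$, so $T_\varphi f=f$. The operator keeps singularities where $\varphi=1$ and discards those off $\operatorname{supp}\varphi$.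

**Step 4: norm of $T_\varphi$.** We need a bound that does not depend on the scale. If $G$ is a bounded measurable set of area $|G|=\pi\rho^2$, then
$$\int_G\frac{dA(\zeta)}{|z-\zeta|}\le\int_{B(z,\rho)}\frac{dA(\zeta)}{|z-\zeta|}=2\pi\rho=2\sqrt{\pi|G|},\tag{3}$$
because $G\setminus B(z,\rho)$ and $B(z,\rho)\setminus G$ have equal area, and the integrand is $\le1/\rho$ on the first and $\ge1/\rho$ on the second. Hence, if $|\varphi|\le1$, $\operatorname{supp}\varphi\subset B(a,r)$ and $|\bar\partial\varphi|\le M/r$, then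
$$\|T_\varphi f\|\le\|f\|+\frac1\pi\cdot\frac Mr\cdot2\pi r\,\|f\|=(1+2M)\|f\| .\tag{4}$$

Fix once and for all a radial $\theta\in C_c^\infty(\Delta(0,1))$ with $0\le\theta\le1$ and $\theta=1$ on $\Delta(0,\frac12)$, and let $m=\sup|\bar\partial\theta|$.

## 6. Capacity of a disc relative to $\mathcal H$

**Definition 4.** For a closed disc $B$ let $N(B)$ be the set of $h\in\mathcal H$ with $\|h\|\le1$, $h$ holomorphic on $\mathbb C\setminus B$, and $h(\infty)=0$. Put $h'(\infty)=\lim_{z\to\infty}zh(z)$ and
$$\gamma(B)=\sup\{|h'(\infty)|:\ h\in N(B)\}.$$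

If $B\subset B'$ then $N(B)\subset N(B')$, so $\gamma(B)\le\gamma(B')$. If $h\in N(B(a,r))$, then $(z-a)h$ is holomorphic off $B(a,r)$, including at $\infty$, and is at most $r$ in modulus on $B(a,r)$. So by the maximum principle
$$\|(z-a)h\|\le r,\qquad |h'(\infty)|\le r,\qquad\gamma(B(a,r))\le r.\tag{5}$$

**Example 5.** If $B\subset\operatorname{int}K$, then every $h\in N(B)$ is bounded and entire (it is holomorphic on $\operatorname{int}K$ and off $B$) and vanishes at $\infty$, so $\gamma(B)=0$. If $B=B(a,r)$ is disjoint from $K$, then $\gamma(B)=r$. The function equal to $r/(z-a)$ off $B$ and to $\overline{(z-a)}/r$ on $B$ is continuous, bounded by $1$, and holomorphic off $B$, hence near $K$. Its derivative at $\infty$ is $r$. So $\gamma(B)$ measures how much of a singularity inside $B$ the algebra permits.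

Two consequences of the definition, both by division, turn capacity into pointwise bounds.

**(a)** *If $h\in N(B)$ and $z_0\notin B$, then $|h(z_0)|\le2\gamma(B)/\operatorname{dist}(z_0,B)$.* The function $u=(h-h(z_0))/(z-z_0)$ lies in $\mathcal H$, is holomorphic off $B$, vanishes at $\infty$, and $u'(\infty)=-h(z_0)$. On $B$ we have $|u|\le2/\operatorname{dist}(z_0,B)$, and off $B$ the same bound holds by the maximum principle. Apply the definition of $\gamma(B)$ to a multiple of $u$.

**(b)** *If $g\in\mathcal H$, $\|g\|\le1$, $g(\infty)=0$, and $g$ is holomorphic off $B(p,r)$ and on $\Delta(p,s)$ with $s\le r$, then $|g(p)|\le\frac2s\gamma(B(p,r))$.* The function $u=(g-g(p))/(z-p)\in\mathcal H$ is holomorphic off $B(p,r)$, vanishes at $\infty$, and $u'(\infty)=-g(p)$. For $|z-p|\ge s$ we have $|u|\le2/s$, and inside $\Delta(p,s)$ the same bound holds by the maximum principle.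

## 7. Small capacity at one scale gives points with small capacity at all scales

Let $Q_0$ be a half-open square with center $a$ and side $\ell$. Let $\mathcal D_i$ be the family of its $4^i$ half-open dyadic subsquares of side $\ell_i=2^{-i}\ell$, and let $Q_i(p)\in\mathcal D_i$ be the one containing $p\in Q_0$. For $Q\in\mathcal D_i$ with center $z_Q$ put $\ell_Q=\ell_i$, $B_Q=B(z_Q,3\ell_Q)$ and $\gamma_Q=\gamma(B_Q)$. Define on $Q_0$
$$D(p)=\sum_{i\ge0}\frac{\gamma_{Q_i(p)}}{\ell_i}\in[0,\infty].$$
This function adds up the normalized capacities around $p$ over all scales. By (5), each term is at most $3$.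

**Lemma A.** *$\displaystyle\int_{Q_0}\min(1,D)\,dA\le C_1\,\ell\,\gamma(B(a,4\ell))$, and $D=\infty$ on $Q_0\setminus K$.*

In particular, the area of $Q_0\setminus K$ is at most $C_1\ell\,\gamma(B(a,4\ell))$. Small capacity forces $K$ to fill most of the square, and the lemma says more: at most points all the finer capacities are small too.

**Step 1: a stopping rule.** We want to glue near-extremal functions for the discs $B_Q$ into one function for $B(a,4\ell)$, and the gluing must stop before the sum becomes too large. Let $D_j(p)=\sum_{i\le j}\gamma_{Q_i(p)}/\ell_i$ and $D_{-1}=0$. The function $D_{j-1}$ is constant on each $Q\in\mathcal D_j$. Fix $J\ge0$ and let $S$ be the set of $Q\in\mathcal D_j$, $0\le j\le J$, with $D_{j-1}\le1$ on $Q$. Put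
$$D_S(w)=\sum_{Q\in S,\ Q\ni w}\frac{\gamma_Q}{\ell_Q}.$$
Fix $w$. Since $D_j(w)$ is nondecreasing in $j$, the levels $j\le J$ with $D_{j-1}(w)\le1$ are $0,1,\dots,j_*$ for some $j_*$, and $D_S(w)=D_{j_*}(w)$. If $j_*=J$ then $D_S(w)=D_J(w)$; if $j_*<J$ then $D_S(w)=D_{j_*}(w)>1$. Also $D_{j_*}(w)\le D_{j_*-1}(w)+3\le4$. So
$$\min(1,D_J)\le D_S\le4 .$$

**Step 2: the glued function.** Choose $h_Q\in N(B_Q)$ with $h_Q'(\infty)\ge\gamma_Q/2$ (rotate a near-extremal function; take $h_Q=0$ if $\gamma_Q=0$), and let $h=\sum_{Q\in S}\ell_Qh_Q\in\mathcal H$, a finite sum. Then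
$$h'(\infty)\ge\frac12\sum_{Q\in S}\ell_Q\gamma_Q=\frac12\sum_{Q\in S}\frac{\gamma_Q}{\ell_Q}\,\ell_Q^2=\frac12\int_{Q_0}D_S\,dA .$$

**Step 3: $\|h\|\le C\ell$.** Fix $z\in\mathbb C$. At level $i$ the centers $z_Q$ form part of a grid of mesh $\ell_i$, so at most $13^2=169$ squares satisfy $|z-z_Q|\le6\ell_i$. Since $|h_Q|\le1$, these near squares contribute at most $\sum_i169\,\ell_i\le338\,\ell$ in total.

If $|z-z_Q|>6\ell_Q$, then $\operatorname{dist}(z,B_Q)=|z-z_Q|-3\ell_Q\ge\frac12|z-z_Q|$, and (a) gives $|h_Q(z)|\le4\gamma_Q/|z-z_Q|$. For $w\in Q$ we have $|w-z_Q|\le\ell_Q/\sqrt2\le\frac16|z-z_Q|$, so $|z-w|\le\frac76|z-z_Q|$. Hence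
$$\ell_Q|h_Q(z)|\le4\,\frac{\gamma_Q}{\ell_Q}\cdot\frac{\ell_Q^2}{|z-z_Q|}\le\frac{14}3\,\frac{\gamma_Q}{\ell_Q}\int_Q\frac{dA(w)}{|z-w|}.$$
Summing over the far squares and using $D_S\le4$ and (3) with $|Q_0|=\ell^2$, we see that they contribute at most
$$\frac{14}3\int_{Q_0}\frac{D_S(w)}{|z-w|}\,dA(w)\le\frac{56}3\cdot2\sqrt\pi\,\ell .$$

**Step 4: conclusion of the integral bound.** For level $0$, $B_Q=B(a,3\ell)$. For higher levels $|z_Q-a|+3\ell_Q\le\ell/\sqrt2+\frac32\ell<4\ell$. So all $B_Q\subset B(a,4\ell)$, and $h$ divided by its norm bound $C\ell$ lies in $N(B(a,4\ell))$. Thus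
$$\frac12\int_{Q_0}\min(1,D_J)\,dA\le\frac12\int_{Q_0}D_S\,dA\le|h'(\infty)|\le C\ell\,\gamma(B(a,4\ell)).$$
Let $J\to\infty$ and use monotone convergence.

**Step 5: points off $K$.** If $p\in Q_0\setminus K$, then for all large $i$ the disc $B(p,\ell_i)$ is disjoint from $K$, and $B(p,\ell_i)\subset B_{Q_i(p)}$ because $|p-z_{Q_i(p)}|\le\ell_i/\sqrt2$. By Example 5 and monotonicity, $\gamma_{Q_i(p)}\ge\ell_i$. So infinitely many terms of $D(p)$ are at least $1$, and $D(p)=\infty$. $\square$

**Lemma B.** *In the same situation with $a=0$, let $\varphi_\ell(z)=\theta(2z/\ell)$ and $|p|\le\ell/8$. Then $|T_{\varphi_\ell}f(p)|\le C\,D(p)\,\|f\|$ for $f\in\mathcal H$.*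

This is what finite $D(p)$ buys: the part of $f$ with singularities at distance up to about $\ell$ from $p$ is small at $p$. The proof cuts this part into dyadic rings around $p$.

**Step 1: the rings.** Let $\|f\|\le1$. Put $\theta_i(z)=\theta((z-p)/\ell_i)$, $\psi_0=\varphi_\ell(1-\theta_1)$, and $\psi_i=\varphi_\ell(\theta_i-\theta_{i+1})$ for $i\ge1$. The sum telescopes: for $J\ge1$,
$$\varphi_\ell=\sum_{i<J}\psi_i+\varphi_\ell\theta_J .$$
Now $\operatorname{supp}\varphi_\ell\subset B(0,\ell/2)\subset B(p,\ell)$, the function $\theta_i$ is supported in $B(p,\ell_i)$, and $\theta_i=\theta_{i+1}=1$ on $\Delta(p,\ell_i/4)$. So each $\psi_i$, including $\psi_0$, is supported in $\{\ell_i/4\le|z-p|\le\ell_i\}$. Clearly $|\psi_i|\le1$. Since $|\bar\partial\varphi_\ell|\le2m/\ell$ and $|\bar\partial\theta_i|\le m/\ell_i$, we get $|\bar\partial\psi_i|\le(2+1+2)m/\ell_i=5m/\ell_i$ for $i\ge1$, and $|\bar\partial\psi_0|\le4m/\ell$.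

**Step 2: each ring.** By (4), $\|T_{\psi_i}f\|\le1+10m$. By fact 1 of Section 5, $T_{\psi_i}f$ vanishes at $\infty$ and is holomorphic off $B(p,\ell_i)$ and on $\Delta(p,\ell_i/4)$. So (b) with $r=\ell_i$, $s=\ell_i/4$ gives
$$|T_{\psi_i}f(p)|\le(1+10m)\frac8{\ell_i}\,\gamma(B(p,\ell_i))\le8(1+10m)\frac{\gamma_{Q_i(p)}}{\ell_i},$$
because $B(p,\ell_i)\subset B_{Q_i(p)}$.

**Step 3: the remainder.** Since $T_\varphi1=0$, we have $T_{\varphi_\ell\theta_J}f(p)=T_{\varphi_\ell\theta_J}(f-f(p))(p)$, and in the latter only the Cauchy transform survives. As $|\bar\partial(\varphi_\ell\theta_J)|\le3m/\ell_J$ with support in $B(p,\ell_J)$, (3) gives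
$$|T_{\varphi_\ell\theta_J}f(p)|\le6m\sup_{B(p,\ell_J)}|f-f(p)|\to0\qquad(J\to\infty).$$
Summing the rings, $|T_{\varphi_\ell}f(p)|\le8(1+10m)D(p)$. $\square$

## 8. The two cases for the infimum of the radii

We return to $F$ with the standing assumptions. Put $c=4\sqrt\delta$, so that $\delta/c=\sqrt\delta/4$ and $c^2=16\delta$. Since $\delta\le\frac1{64}$, $c\le\frac12$. With this $c$, let $X$ be as in Definition 2. It is not empty: it contains every compactly supported smooth cutoff $0\le\chi\le1$ with $\chi=1$ near $K$, because $|F(\chi)|=|F(1)|\ge\frac12\ge c$. Let $R_*=\inf_XR$.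

**Case I: $R_*=0$.** The centers converge to a point of $K$, and that point works. Take $x_i\in X$ with $R_i=R(x_i)\to0$ and put $\lambda_i=\lambda_{x_i}$, so $|x_i|\le\min(1,R_i/|z-\lambda_i|)$. As $c\le|F(x_i)|\le2\sup_K|x_i|$, there is a point of $K$ where $|x_i|\ge c/2$, and there $|z-\lambda_i|\le2R_i/c$. So $\operatorname{dist}(\lambda_i,K)\to0$, and after passing to a subsequence $\lambda_i\to a\in K$.

Let $f\in\mathcal A$, $\|f\|_K\le1$. Then $\|(f-f(a))x_i\|_K\to0$. At points of $K$ with $|z-\lambda_i|\le\sqrt{R_i}$, we have $|z-a|\le\sqrt{R_i}+|\lambda_i-a|\to0$, and $f-f(a)$ is uniformly small by continuity. At the other points $|x_i|\le\sqrt{R_i}$, and the product is at most $2\sqrt{R_i}$. Hence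
$$c\,|F(f)-f(a)F(1)|\le|F(f-f(a))F(x_i)|\le|F((f-f(a))x_i)|+2\delta\to2\delta ,$$
and $|F(f)-f(a)|\le2\delta/c+|F(1)-1|\le\frac12\sqrt\delta+2\delta\le C\sqrt\delta$. Theorem 1 holds with $p=a$.

**Case II: $R_*>0$.** This case occupies the rest of the proof.

**Step 1: normalization.** We move the center to $0$ and the radius to $1$. Choose $x\in X$ with $R(x)<2R_*$, and apply the affine change $z\mapsto(z-\lambda_x)/R(x)$ to $K$ and to everything else. The algebras $\mathcal A$, $\mathcal H$ and the set $X$ are carried along isometrically, and $F$ stays $\delta$-multiplicative with the same $F(1)$. The center of $y\in X$ becomes $(\lambda_y-\lambda_x)/R(x)$ and its radius becomes $R(y)/R(x)$. So we may assume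
$$\|x\|\le1,\quad|F(x)|\ge c,\quad\|zx\|=1,\quad F(zx)=0,\quad R(x')>\tfrac12\ \text{ for all }x'\in X .\tag{6}$$

**Step 2: $F$ almost kills multiples of $z$.** *If $u,zu\in\mathcal H$, then*
$$|F(zu)|\le\frac\delta c\,(\|zu\|+\|u\|)=\frac{\sqrt\delta}4(\|zu\|+\|u\|).\tag{7}$$
Indeed $zu\cdot x=u\cdot zx$, so $|F(zu)F(x)|\le|F(u\cdot zx)|+\delta\|zu\|$, and $|F(u\cdot zx)|\le|F(u)F(zx)|+\delta\|u\|\|zx\|=\delta\|u\|$. Divide by $|F(x)|\ge c$.

**Step 3: $F$ is small on singularities near $0$.** *If $h\in\mathcal H$ is holomorphic off $B(0,\frac14)$ and $h(\infty)=0$, then*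
$$|F(h)|\le c\,\|h\|=4\sqrt\delta\,\|h\| .\tag{8}$$
Let $\|h\|=1$ and suppose $|F(h)|\ge c$. By (5), $\|zh\|\le\frac14$, so $h\in X$. By (7), $|F(zh)|\le\frac{5\delta}{4c}$, so $|\lambda_h|\le\frac{5\delta}{4c^2}=\frac5{64}$. Then $R(h)\le\|zh\|+|\lambda_h|\le\frac14+\frac5{64}<\frac12$, against (6).

**Step 4: functions holomorphic near $0$.** Write $Sg=(g-g(0))/z$ for $g\in\mathcal H$ holomorphic near $0$, and let
$$E=\{e\in\mathcal H:\ \|e\|\le1,\ e\text{ holomorphic on }\Delta(0,\tfrac18)\}.$$
For $e\in E$ we have $|Se|\le16$ where $|z|\ge\frac18$, hence everywhere by the maximum principle, so $Se\in16E$. Now (7) with $u=Se$, $zu=e-e(0)$ gives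
$$|F(e)-e(0)F(1)|\le\frac{\sqrt\delta}4(2+16)\le5\sqrt\delta\qquad(e\in E).\tag{9}$$

**What (8) and (9) do not yet give.** With $\varphi^0(z)=\theta(4z)$, split $\tilde f=e_f+T_{\varphi^0}\tilde f$. The first part is in a multiple of $E$ and the second is covered by (8), so $F(f)$ is within $C\sqrt\delta$ of $e_f(0)$. But $0$ need not lie in $K$. Even for a nearby $p\in K$ we would need $e_f(p)\approx e_f(0)$ and $T_{\varphi^0}\tilde f(p)\approx0$, all to order $\sqrt\delta$. We need to know how fast $e_f$ can move, and we must look for $p$ only as far from $0$ as this allows.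

**Step 5: the speed $\tau$ and the search scale $\ell$.** Let $\tau=\sup_{e\in E}|e'(0)|\le16$. If $e\in E$ has Taylor coefficients $a_k$ at $0$, then $a_k=(S^{k-1}e)'(0)$ with $S^{k-1}e\in16^{k-1}E$, so $|a_k|\le16^{k-1}\tau$ for $k\ge1$. Summing a geometric series,
$$|e(z)-e(0)|\le\frac{\tau|z|}{1-16|z|}\le2\tau|z|\qquad(e\in E,\ |z|\le\tfrac1{32}).\tag{10}$$
Define $\ell=\frac1{16}$ if $\tau\le1280\sqrt\delta$, and $\ell=\sqrt\delta/\tau<\frac1{1280}$ if $\tau>1280\sqrt\delta$. In all cases $\ell\le\frac1{16}$ and $\tau\ell\le80\sqrt\delta$.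

In Example 1, normalized with $R(x)<2c$, the set $K$ becomes a disc about $0$ of radius $1/R(x)>1/(2c)$. Then $\tau\le R(x)<8\sqrt\delta$ by Cauchy's estimate, and $\gamma(B(0,\frac14))=0$ by Example 5.

**Step 6: two estimates at scale $\ell$.** We claim:
$$\gamma(B(0,4\ell))\le768\sqrt\delta\,\ell,\tag{11}$$
and, *if $g\in\mathcal H$, $\|g\|\le1$, $g(\infty)=0$, and $g$ is holomorphic on $\Delta(0,\ell/4)$ and off $B(0,\frac14)$, then*
$$|g(0)|\le C_2\sqrt\delta .\tag{12}$$
The first is the smallness of capacity needed for Lemma A. The second handles singularities at distances between $\ell$ and $\frac14$. Note $\|Sg\|\le8/\ell$ for $g$ as in (12), by the maximum principle on $\Delta(0,\ell/4)$.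

**Step 6a: proof when $\tau\le1280\sqrt\delta$, $\ell=\frac1{16}$.** For (11), let $h\in N(B(0,\frac14))$ and $\alpha=h'(\infty)$. By (5), $\|zh\|\le\frac14$ and $|\alpha|\le\frac14$. By (7), $|F(zh)|\le\frac{\sqrt\delta}4\cdot\frac54\le\sqrt\delta$. The function $y=zh-\alpha$ is in $\mathcal H$, holomorphic off $B(0,\frac14)$, with $y(\infty)=0$ and $\|y\|\le\frac12$, so $|F(y)|\le2\sqrt\delta$ by (8). Since $\alpha F(1)=F(zh)-F(y)$, we get $|\alpha F(1)|\le3\sqrt\delta$, so $|\alpha|\le6\sqrt\delta=96\sqrt\delta\,\ell$.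

For (12), $\|Sg\|\le128$, and (7) with $u=Sg$ gives $|F(g)-g(0)F(1)|\le\frac{\sqrt\delta}4\cdot130$. Also $|F(g)|\le4\sqrt\delta$ by (8). As $|F(1)|\ge\frac12$, $|g(0)|\le73\sqrt\delta$.

**Step 6b: a multiplier when $\tau>1280\sqrt\delta$.** Now (7) alone is too weak, since it does not gain a factor $\ell$ in (11) and loses $1/\ell$ in (12). The remedy is to divide by a function with fast derivative. Choose $e\in E$ with $|e'(0)|\ge\tau/2$ and replace it by $(e-e(0))/2$. Then $e\in E$, $e(0)=0$, $|e'(0)|\ge\tau/4$ and $e=z\,Se$. By (9), $|F(e)|\le5\sqrt\delta$. Applying (9) to $Se\in16E$, whose value at $0$ is $e'(0)$, we get $|F(Se)-e'(0)F(1)|\le80\sqrt\delta$, hence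
$$|F(Se)|\ge\frac\tau8-80\sqrt\delta\ge\frac\tau{16}.$$
So $F$ almost annihilates $e$, while $F(Se)$ has size comparable to $\tau$. Recall $\delta/\tau=\sqrt\delta\,\ell$ and $\delta/(\tau\ell)=\sqrt\delta$.

**Step 6c: proof of (11) when $\tau>1280\sqrt\delta$.** Let $h\in N(B(0,4\ell))$ and $\alpha=h'(\infty)$. Then $\|zh\|\le4\ell$, $|\alpha|\le4\ell$, and $4\ell\le\frac14$. By (8), $|F(eh)|\le|F(e)||F(h)|+\delta\le20\delta+\delta=21\delta$. But $eh=Se\cdot zh$, so
$$|F(Se)F(zh)|\le21\delta+\delta\cdot16\cdot4\ell\le22\delta,\qquad|F(zh)|\le\frac{352\,\delta}\tau=352\sqrt\delta\,\ell .$$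
With $y=zh-\alpha$, $\|y\|\le8\ell$, (8) gives $|F(y)|\le32\sqrt\delta\,\ell$. Thus $|\alpha||F(1)|\le384\sqrt\delta\,\ell$ and $|\alpha|\le768\sqrt\delta\,\ell$.

**Step 6d: proof of (12) when $\tau>1280\sqrt\delta$.** Let $h=Sg$. It is holomorphic off $B(0,\frac14)$, $h(\infty)=0$ and $\|h\|\le8/\ell$, so $|F(h)|\le32\sqrt\delta/\ell$ by (8), and
$$|F(eh)|\le|F(e)||F(h)|+\delta\|h\|\le\frac{160\,\delta}\ell+\frac{8\,\delta}\ell=\frac{168\,\delta}\ell .$$
But $eh=Se\cdot(g-g(0))$, so $|F(Se)||F(g)-g(0)F(1)|\le168\,\delta/\ell+32\,\delta$. Dividing by $|F(Se)|\ge\tau/16$,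
$$|F(g)-g(0)F(1)|\le16(168+32\ell)\sqrt\delta .$$
With $|F(g)|\le4\sqrt\delta$ from (8) and $|F(1)|\ge\frac12$, (12) follows, for instance with $C_2=5400$.

**Step 7: from $0$ to nearby points.** The good point of $K$ will not be $0$, so (12) is needed at $p$. *For $g$ as in (12) and $|p|\le\ell/8$,*
$$|g(p)|\le3C_2\sqrt\delta .\tag{13}$$
Let $p\ne0$ and $v=p\,\dfrac{g-g(p)}{z-p}\in\mathcal H$. It is holomorphic on $\Delta(0,\ell/4)$ and off $B(0,\frac14)$, and $v(\infty)=0$. For $|z|\ge\ell/4$ we have $|z-p|\ge\ell/8\ge|p|$, so $|v|\le2$. By the maximum principle $\|v\|\le2$. Since $v(0)=g(p)-g(0)$, (12) applied to $v/2$ gives $|g(p)-g(0)|\le2C_2\sqrt\delta$.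

## 9. A point of $K$ with small $D$, and the end of the proof of Theorem 1

**Step 1: choice of $p$.** Apply Lemma A with $a=0$ and the $\ell$ of Section 8. By (11),
$$\int_{Q_0}\min(1,D)\,dA\le768\,C_1\sqrt\delta\,\ell^2 .$$
Fix $C_3$ with $C_3\,\pi/64>768\,C_1$, put $\kappa=C_3\sqrt\delta$, and fix $\delta_0\le\frac1{64}$ with $C_3\sqrt{\delta_0}\le1$, so $\kappa\le1$. If $D>\kappa$ held on all of $\Delta(0,\ell/8)\subset Q_0$, the integral would be at least $\kappa\pi\ell^2/64>768\,C_1\sqrt\delta\,\ell^2$, a contradiction. So there is $p$ with $|p|<\ell/8$ and $D(p)\le C_3\sqrt\delta<\infty$. By the second part of Lemma A, $p\in K$. This $p$ does not depend on any $f$.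

**Step 2: splitting $f$ by distance of singularities from $0$.** Let $f$ be in the dense subset of the unit ball from Section 5, with extension $\tilde f$, $\|\tilde f\|\le2$. With $\varphi^0(z)=\theta(4z)$ and $\varphi_\ell(z)=\theta(2z/\ell)$, write
$$\tilde f=e_f+g+k,\qquad e_f=\tilde f-T_{\varphi^0}\tilde f,\quad g=T_{\varphi^0-\varphi_\ell}\tilde f,\quad k=T_{\varphi_\ell}\tilde f .$$
By (4) with $r=\frac14$ and $r=\ell/2$ (in both cases $M=m$), the functions $g+k=T_{\varphi^0}\tilde f$ and $k$ have norm at most $2(1+2m)$. So all of $e_f,g,k,g+k$ have norm $\le C$. Moreover: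

* $\varphi^0=1$ on $\Delta(0,\frac18)$, so $e_f$ is holomorphic there and $e_f\in CE$;
* $\varphi^0=\varphi_\ell=1$ on $\Delta(0,\ell/4)$ and both vanish off $B(0,\frac14)$, so $g/C$ satisfies the hypotheses of (12);
* $g+k$ is holomorphic off $B(0,\frac14)$ and vanishes at $\infty$.

**Step 3: $F(f)$ is close to $e_f(0)$.** By (8), $|F(g+k)|\le C\sqrt\delta$. By (9) and $|F(1)-1|\le2\delta$, $|F(e_f)-e_f(0)|\le C\sqrt\delta$. Since $F(f)=F(e_f)+F(g+k)$,
$$|F(f)-e_f(0)|\le C\sqrt\delta .$$

**Step 4: $f(p)$ is close to $e_f(0)$.** Since $|p|\le\ell/8\le\frac1{32}$, (10) gives $|e_f(p)-e_f(0)|\le C\tau\ell\le C\sqrt\delta$. By (13), $|g(p)|\le C\sqrt\delta$. By Lemma B, $|k(p)|\le C\,D(p)\le C\sqrt\delta$. Since $p\in K$, $f(p)=\tilde f(p)=e_f(p)+g(p)+k(p)$, and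
$$|f(p)-e_f(0)|\le C\sqrt\delta .$$

**Step 5: conclusion.** So $|F(f)-f(p)|\le C\sqrt\delta$ for all $f$ in a dense subset of the unit ball of $\mathcal A$, with one and the same $p$. As $F$ is continuous, this holds for all $f\in\mathcal A$ with $\|f\|_K\le1$. Undoing the affine change proves Theorem 1. Hence every $R(K)$, and every $A(K)$, is $f$-stable, with $\delta$ depending only on $\varepsilon$. $\blacksquare$

## 10. Two points seen through two small holes: the order $\sqrt\delta$ is attained

By (1) with $t=\frac12$, the average of two point evaluations is almost multiplicative, with error *quadratic* in the norm of the difference of the evaluations. For Theorem 2 we therefore look for two points whose evaluations differ by about $\rho$ and whose average stays at distance of order $\rho$ from every evaluation.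

**Step 1: the set $K_\rho$.** For $0<\rho\le\frac1{16}$ let $q=1/\rho$,
$$K_\rho=B(0,\rho^{-3})\setminus(\Delta(1,\rho)\cup\Delta(-1,\rho)),\qquad F(f)=\tfrac12(f(0)+f(q))\ \text{ on }R(K_\rho).$$

**Step 2: $F$ is $16\rho^2$-multiplicative.** Let $f$ be holomorphic near $K_\rho$ with $|f|\le1$ on $K_\rho$. The points $0$ and $q$ are interior to $K_\rho$, so Cauchy's formula gives
$$f(0)-f(q)=\frac1{2\pi i}\int_{\partial K_\rho}f(\zeta)\Big[\frac1\zeta-\frac1{\zeta-q}\Big]d\zeta .$$
On the outer circle the bracket has modulus $q/(|\zeta||\zeta-q|)$, so this circle contributes at most $\frac{\rho^{-1}}{\rho^{-3}-\rho^{-1}}\le2\rho^2$. Each small circle contributes at most $\rho\big(\frac1{1-\rho}+\frac1{\rho^{-1}-1-\rho}\big)\le3\rho$. So $|f(0)-f(q)|\le2\rho^2+6\rho\le8\rho$, and by density this holds on the unit ball of $R(K_\rho)$. By (1), $|F(fg)-F(f)F(g)|\le\frac14(8\rho)^2\|f\|_{K_\rho}\|g\|_{K_\rho}=16\rho^2\|f\|_{K_\rho}\|g\|_{K_\rho}$.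

**Step 3: $F$ is far from evaluations.** Let $\delta_p$ denote evaluation at $p$. We claim $\|F-\delta_p\|>\rho/16$ for every $p\in K_\rho$. The two holes provide the test functions $f_\pm=\rho/(z\mp1)$, of norm $\le1$ on $K_\rho$, and
$$F(f_+)=-\frac\rho2+\frac\rho{2(q-1)},\qquad F(f_-)=\frac\rho2+\frac\rho{2(q+1)},\qquad\frac1{2(q\mp1)}\le\rho\le\frac1{16}.$$
Suppose $\|F-\delta_p\|\le\rho/16$. Dividing the inequalities $|F(f_\pm)-f_\pm(p)|\le\rho/16$ by $\rho$ gives
$$\frac1{p-1}=-\frac12+t\ \text{ with }|t|\le\frac18,\qquad\Big|\frac1{p+1}-\frac12\Big|\le\frac18 .$$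
The first yields $|p+1|=\Big|2+\frac1{-1/2+t}\Big|=\Big|\frac{2t}{-1/2+t}\Big|\le\frac{1/4}{3/8}=\frac23$, so $\big|\frac1{p+1}\big|\ge\frac32$. The second yields $\big|\frac1{p+1}\big|\le\frac58$, a contradiction. Also $\|F-0\|=1$, since $F(1)=1$ and $|F(f)|\le\|f\|_{K_\rho}$.

**Step 4: a single $K$.** We place copies for all small scales in one compact set. Let $\rho_n=2^{-n-4}$ for $n\ge1$, let $K_n'\subset\Delta(2^{-n},2^{-n-3})$ be an affine copy of $K_{\rho_n}$, and
$$K=\{0\}\cup\bigcup_{n\ge1}K_n' .$$
The closed discs $B(2^{-n},2^{-n-3})$ are pairwise disjoint, since $2^{-n}-2^{-n-3}=\frac{14}{16}2^{-n}>\frac9{16}2^{-n}=2^{-n-1}+2^{-n-4}$, and they shrink to $0$. So $K$ is compact and each $K_n'$ is open and closed in $K$. Let $F_n$ be the copy of $F$ on $R(K_n')$ composed with the restriction $R(K)\to R(K_n')$. Restriction is a homomorphism of norm $\le1$, so $F_n$ is $16\rho_n^2$-multiplicative on $R(K)$.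

**Step 5: all multiplicative functionals on $R(K)$.** Let $G\ne0$ be multiplicative on $R(K)$; then $G(1)=1$. Put $\lambda=G(z)$. If $\lambda\notin K$, then $(z-\lambda)^{-1}\in R(K)$ and $1=G(1)=G(z-\lambda)\,G((z-\lambda)^{-1})=0$, which is absurd. So $\lambda\in K$, $G(r)=r(\lambda)$ for rational $r$ with poles off $K$, and by density and continuity $G=\delta_\lambda$.

**Step 6: distances.** Functions in $R(K_n')$ extended by $0$ to $K$ lie in $R(K)$ with the same norm. For rational $f$ with poles off $K_n'$ the extension is holomorphic near $K$ and Runge's theorem applies; then take limits. So for $p\in K_n'$, Step 3 gives $\|F_n-\delta_p\|>\rho_n/16$. For $p\in K\setminus K_n'$, and for $G=0$, test on the characteristic function of $K_n'$: $F_n$ takes the value $1$ and $G$ the value $0$, so the distance is at least $1$.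

**Step 7: all small $\delta$.** Since $16\rho_{n-1}^2=64\rho_n^2$, the intervals $[16\rho_n^2,64\rho_n^2)$ cover $(0,\frac1{16})$. Given $0<\delta<\frac1{16}$, choose $n$ with $16\rho_n^2\le\delta<64\rho_n^2$. Then $F_n$ is $\delta$-multiplicative, and its distance from every multiplicative functional is at least $\rho_n/16\ge\sqrt\delta/128$. This proves Theorem 2 with $c_0=\frac1{128}$. $\blacksquare$

Thus, for $\varepsilon_K(\delta)=\sup\{\operatorname{dist}(F,\text{multiplicative functionals}):\ F\ \delta\text{-multiplicative on }R(K)\}$, the two theorems together give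
$$\sup_K\varepsilon_K(\delta)\asymp\sqrt\delta\qquad(\delta\to0).$$
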